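# A finite subdirectly irreducible algebra in a variety with EDPC whose quasivariety has no finite basis

## 1. Principal congruences, subdirect irreducibility, EDPC

All algebras have a nonempty universe and finite type, that is, finitely many fundamental operation symbols; constants are nullary operations. $\mathrm{Con}\,A$ is the lattice of congruences of $A$, with least element $\Delta$ (identity) and greatest element $\nabla$ (total). Meets in $\mathrm{Con}\,A$ are intersections. The operators $\mathrm{I,H,S,P}$ stand for isomorphic copies, homomorphic images, subalgebras and products; the empty product is allowed and is a trivial (one-element) algebra. $V(M)$ is the variety generated by $M$.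

**Definition 1 (principal congruence).** For $a,b\in A$, $\Theta^A(a,b)$ is the smallest congruence of $A$ that contains $(a,b)$.

*Example.* In an abelian group, $(c,d)\in\Theta(a,b)$ iff $c-d$ lies in the subgroup generated by $a-b$. In a Boolean algebra, with $+$ for symmetric difference, congruences correspond to ideals: $(c,d)$ is in the congruence of the ideal $J$ iff $c+d\in J$. So $\Theta(a,b)$ corresponds to the ideal generated by $a+b$, and $(c,d)\in\Theta(a,b)$ iff $c+d\le a+b$.

Homomorphisms respect principal congruences: if $\gamma:C\to L$ is a homomorphism and $(c,d)\in\Theta^C(a,b)$, then $(\gamma c,\gamma d)\in\Theta^L(\gamma a,\gamma b)$. Indeed $\{(u,v):(\gamma u,\gamma v)\in\Theta^L(\gamma a,\gamma b)\}$ is a congruence of $C$ containing $(a,b)$.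

**Definition 2 (EDPC).** A variety $\mathcal V$ has *equationally definable principal congruences* if there are finitely many equations $p_i(x,y,z,w)\approx q_i(x,y,z,w)$, $i=1,\dots,n$, such that for every $A\in\mathcal V$ and all $a,b,c,d\in A$
$$(c,d)\in\Theta^A(a,b)\iff p_i^A(a,b,c,d)=q_i^A(a,b,c,d)\ \text{ for all } i.$$

*Example.* Boolean algebras have EDPC by one equation, $(x+y)\wedge(z+w)\approx z+w$. Abelian groups do not have EDPC. An equation in four variables there says $k_1x+k_2y+k_3z+k_4w\approx 0$. Suppose such equations define principal congruences, and look at $\mathbb Z$ with $b=d=0$. The pair $(0,0)$ is in $\Theta(1,0)$, so every $k_1=0$; the pair $(1,0)$ is in $\Theta(1,0)$, so every $k_1+k_3=0$, and $k_3=0$. Then all the equations hold whenever $b=d=0$. But $(1,0)\notin\Theta(2,0)$, a contradiction.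

**Definition 3 (simple, subdirectly irreducible, meet-irreducible).** $A$ is *simple* if it is nontrivial and $\mathrm{Con}\,A=\{\Delta,\nabla\}$. $A$ is *subdirectly irreducible* (s.i.) if it is nontrivial and its congruences other than $\Delta$ have a smallest member, called the *monolith*. A congruence $\theta\ne\nabla$ is *meet-irreducible* if $\theta=\alpha\cap\beta$ implies $\theta=\alpha$ or $\theta=\beta$.

*Example.* The group $\mathbb Z_4$ is s.i. and not simple; its monolith is given by $\{0,2\}$. The group $\mathbb Z_2\times\mathbb Z_2$ is not s.i., since the kernels of the two projections meet in $\Delta$. A subalgebra of an s.i. algebra need not be s.i.: the dihedral group of order 8 is s.i., because every nontrivial normal subgroup of a $2$-group meets the center nontrivially and here the center has order $2$; yet it has a subgroup isomorphic to $\mathbb Z_2\times\mathbb Z_2$. This small fact will turn out to be the heart of the matter.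

We use the correspondence between $\mathrm{Con}(A/\theta)$ and the congruences of $A$ above $\theta$. In particular $A/\theta$ is simple iff $\theta$ is a coatom. If $A/\theta$ is s.i., then $\theta$ is meet-irreducible: two congruences properly above $\theta$ both contain the congruence corresponding to the monolith, so their intersection is not $\theta$. In a finite algebra every congruence is an intersection of meet-irreducible ones ($\nabla$ is the empty intersection).

**Definition 4 (congruence distributivity, Jónsson terms, majority term).** A variety is *congruence distributive* (CD) if all its members have distributive congruence lattices. *Jónsson terms* are ternary terms $t_0=x,t_1,\dots,t_k=z$ with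
$$t_i(x,y,x)\approx x,\qquad t_i(x,x,z)\approx t_{i+1}(x,x,z)\ (i\text{ even}),\qquad t_i(x,z,z)\approx t_{i+1}(x,z,z)\ (i\text{ odd}).\tag{1}$$
A *majority term* is a term $m$ with $m(x,x,y)\approx m(x,y,x)\approx m(y,x,x)\approx x$.

*Example.* Lattices have the majority term $(x\wedge y)\vee(x\wedge z)\vee(y\wedge z)$. If $m$ is a majority term, then $x,m,z$ are Jónsson terms with $k=2$. Abelian groups are not CD: $\mathbb Z_2\times\mathbb Z_2$ has three congruences strictly between $\Delta$ and $\nabla$, any two of which meet in $\Delta$ and join to $\nabla$.

**Definition 5 (CEP).** $A$ has the *congruence extension property* if for every subalgebra $W\le A$ and $\psi\in\mathrm{Con}\,W$ there is $\chi\in\mathrm{Con}\,A$ with $\psi=\chi\cap W^2$. A variety has the CEP if all its members do.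

*Example.* Abelian groups have the CEP, since a subgroup of a subgroup is a subgroup. The simple group $A_5$ does not have it: its subgroup $A_4$ has a proper nontrivial normal subgroup.

## 2. Quasi-identities, finite bases, and the statement of the results

**Definition 6 (quasivariety).** A *quasi-identity* is a sentence $\forall\vec x\,(p_1\approx q_1\wedge\dots\wedge p_m\approx q_m\Rightarrow p\approx q)$, $m\ge0$. A *quasivariety* is a class defined by quasi-identities, and $Q(M)$ is the smallest one containing $M$. So every member of $Q(M)$ satisfies all quasi-identities that hold in $M$. A quasivariety is *finitely based* if it is axiomatizable by a finite set of quasi-identities.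

*Example.* The quasi-identity $x+x\approx0\Rightarrow x\approx0$ holds in $\mathbb Z$ and fails in its quotient $\mathbb Z_2$; quasivarieties need not be closed under quotients. If $2$ is the two-element Boolean algebra, then $Q(2)$ is the class of all Boolean algebras, because each of them embeds into a power of $2$. It is finitely based.

We rely on the following facts.

* **(F1)** A variety with a majority term is CD. A variety is CD iff it has Jónsson terms. If $E$ is finite and $V(E)$ is CD, every s.i. member of $V(E)$ lies in $\mathrm{HS}(E)$. (B. Jónsson, *Math. Scand.* 21, 1967.)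
* **(F2)** Every finitely generated variety is locally finite. Every algebra is a subdirect product of s.i. algebras (Birkhoff). If $M$ is a finite set of finite algebras, $Q(M)=\mathrm{ISP}(M)$.
* **(F3)** A variety with EDPC is CD and has the CEP. (P. Köhler, D. Pigozzi, *Algebra Universalis* 11, 1980.)

Now we can ask. Take a finite set of finite s.i. algebras, all of the same finite type and all in one variety with EDPC. **Question (Blok and Pigozzi).** Must the quasivariety they generate be finitely based? The source of the problem is "Congruence distributive quasivarieties whose finitely subdirectly irreducible members form a universal class" (doi:10.1007/bf01190258). The answer is no, already for one algebra.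

**Theorem A.** There is a finite subdirectly irreducible algebra $B$ of finite type, with $|B|=21$, such that $V(B)$ has EDPC, and for no $n$ is $Q(B)$ axiomatizable by quasi-identities (or even universal sentences) in at most $n$ variables each. In particular $Q(B)$ is not finitely based.

**Theorem B.** Let $A$ be any finite algebra of finite type lying in a variety with EDPC. Then there is a subdirectly irreducible algebra $B$ of finite type with $|B|=|A|+1$, lying in a variety with EDPC, such that if $Q(B)$ is finitely based, then so is $Q(A)$.

**Theorem C.** Let $M$ be a finite set of finite algebras of finite type from one variety with EDPC. If every nontrivial subalgebra of every member of $M$ is subdirectly irreducible, then $Q(M)$ is finitely based. In particular this holds if all members of $M$ are simple.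

We prove them in the order C, A, B. Theorem C is what comes out of the first sensible attempt at a positive answer, and the place where that attempt stops tells us what to build.

## 3. Generators all of whose nontrivial subalgebras are subdirectly irreducible

The simplest generators are two-element algebras: such an algebra is simple and is its own only nontrivial subalgebra, as with $Q(2)$ above. To handle them uniformly we need a relative notion of congruence.

**Definition 7 (relative congruences).** Let $Q$ be a quasivariety and $C\in Q$. A *$Q$-congruence* of $C$ is a $\theta\in\mathrm{Con}\,C$ with $C/\theta\in Q$. The $Q$-congruences are closed under intersections, because $C/\bigcap\theta_j$ embeds into $\prod C/\theta_j$, and $\nabla$ is one of them. So they form a complete lattice, with meet equal to intersection; its join $\beta\vee_Q\gamma$ is the least $Q$-congruence containing $\beta\cup\gamma$. $Q$ is *relatively congruence distributive* if this lattice is distributive for every $C\in Q$.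

*Example.* Let $Q$ be the torsion-free abelian groups, defined by group axioms and $nx\approx0\Rightarrow x\approx 0$ for all $n\ge1$. The only $Q$-congruences of $\mathbb Z$ are $\Delta$ and $\nabla$, since $\mathbb Z/n\mathbb Z$ has torsion for $n\ge2$.

The tool is Pigozzi's theorem (D. Pigozzi, *Finite basis theorems for relatively congruence-distributive quasivarieties*, Trans. AMS 310, 1988): every relatively congruence-distributive quasivariety of finite type generated by a finite set of finite algebras is finitely based.

*Proof of Theorem C.* Let $Q=Q(M)$ and $C\in Q$. By (F3), $\mathrm{Con}\,C$ is distributive. We want the lattice of $Q$-congruences to be distributive too.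

**Step 1: find enough prime $Q$-congruences.** Let $P$ be the set of kernels of homomorphisms, with nontrivial image, from $C$ to members of $M$. If $\theta\in P$, then $C/\theta$ is isomorphic to a nontrivial subalgebra of a member of $M$. So $\theta$ is a $Q$-congruence, and by hypothesis $C/\theta$ is s.i.; hence $\theta$ is meet-irreducible in $\mathrm{Con}\,C$. By distributivity it is meet-prime: if $\alpha\cap\beta\subseteq\theta$, then
$$\theta=\theta\vee(\alpha\cap\beta)=(\theta\vee\alpha)\cap(\theta\vee\beta),$$
so $\theta=\theta\vee\alpha\supseteq\alpha$ or $\theta=\theta\vee\beta\supseteq\beta$.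

**Step 2: every $Q$-congruence is an intersection of members of $P$.** If $C/\theta\in Q=\mathrm{ISP}(M)$, then the homomorphisms from $C/\theta$ to members of $M$ separate points. Composing with $C\to C/\theta$ and discarding those with trivial image, we see that $\theta$ is the intersection of those members of $P$ that contain it.

**Step 3: distributivity.** Let $\alpha,\beta,\gamma$ be $Q$-congruences and let $\theta\in P$ with $\theta\supseteq(\alpha\cap\beta)\vee_Q(\alpha\cap\gamma)$. Since $\theta$ is meet-prime and contains $\alpha\cap\beta$ and $\alpha\cap\gamma$, either $\theta\supseteq\alpha$, or $\theta\supseteq\beta$ and $\theta\supseteq\gamma$. In the second case $\theta\supseteq\beta\vee_Q\gamma$, as $\theta$ is a $Q$-congruence. In both cases $\theta\supseteq\alpha\cap(\beta\vee_Q\gamma)$. Intersecting over all such $\theta$ and using Step 2,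
$$\alpha\cap(\beta\vee_Q\gamma)\subseteq(\alpha\cap\beta)\vee_Q(\alpha\cap\gamma).$$
The other inclusion always holds. So $Q$ is relatively congruence distributive, and Pigozzi's theorem applies.

**Step 4: simple generators.** Let $L\in M$ be simple and $W\le L$ nontrivial. By the CEP (F3) each $\psi\in\mathrm{Con}\,W$ is the restriction of $\Delta$ or $\nabla$ of $L$, so $\psi\in\{\Delta,\nabla\}$. Hence $W$ is simple, and so s.i. $\square$

Suppose now that the members of $M$ are only assumed to be s.i. The argument stops in Step 1, at the words "by hypothesis $C/\theta$ is s.i.": the quotient $C/\theta$ is a *subalgebra* of a member of $M$, and a nontrivial subalgebra of an s.i. algebra need not be s.i. If it is not s.i., its kernel may fail to be meet-irreducible in $\mathrm{Con}\,C$, and the primeness used in Step 3 is lost. So a counterexample must have a non-s.i. subalgebra $A$. This suggests a plan in two stages: first find a finite $A$ in a variety with EDPC such that $Q(A)$ has no finite basis, with no concern for subdirect irreducibility; then embed $A$ into an s.i. algebra $B$ without repairing the quasivariety and without losing EDPC.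

## 4. Congruences on subalgebras of finite products, and a criterion for EDPC

We need a way to verify EDPC without writing equations. For $C\le\prod_{i\in I}L_i$ let $\pi_i$ be the $i$-th projection restricted to $C$, and $\eta_i$ its kernel.

**Lemma 1.** Let $C\le\prod_{i\in I}L_i$ with $I$ finite and nonempty, let $\mathrm{Con}\,C$ be distributive, and let $\psi\in\mathrm{Con}\,C$ be meet-irreducible. Then $\psi\supseteq\eta_i$ for some $i\in I$.

*Proof.* Since $\bigcap_i\eta_i=\Delta$, we have $\psi=\psi\vee\bigcap_i\eta_i=\bigcap_i(\psi\vee\eta_i)$. By meet-irreducibility $\psi=\psi\vee\eta_i$ for some $i$. $\square$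

Distributivity matters: on $\mathbb Z_2\times\mathbb Z_2$ the congruence given by the subgroup $\{(0,0),(1,1)\}$ is a coatom that contains neither $\eta_1$ nor $\eta_2$.

**Lemma 2 (criterion for EDPC).** Let $E$ be a finite algebra such that $\mathcal V=V(E)$ is CD and every s.i. member of $\mathcal V$ has the CEP. Then $\mathcal V$ has EDPC.

*Proof.* By (F1), $\mathcal V$ has up to isomorphism only finitely many s.i. members, all finite. Fix a list of them. If the list is empty, $\mathcal V$ is trivial and the equation $x\approx x$ works; so let it be nonempty.

**Step 1: in subalgebras of finite products, membership in principal congruences can be checked coordinatewise.** Let $C\le L_1\times\dots\times L_k$ with all $L_i$ in the list, $k\ge1$, and let $a,b,c,d\in C$ with $(c_i,d_i)\in\Theta^{L_i}(a_i,b_i)$ for all $i$. We claim $(c,d)\in\Theta^C(a,b)$. The algebra $C$ is finite, so $\Theta^C(a,b)$ is an intersection of meet-irreducible congruences $\psi$, and we show $(c,d)\in\psi$ for each of them. By Lemma 1, $\psi\supseteq\eta_i$ for some $i$, so there is $\psi'\in\mathrm{Con}\,\pi_i(C)$ with $(u,v)\in\psi$ iff $(u_i,v_i)\in\psi'$. As $\pi_i(C)\le L_i$ and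 $L_i$ has the CEP, $\psi'=\chi\cap\pi_i(C)^2$ with $\chi\in\mathrm{Con}\,L_i$. From $(a,b)\in\psi$ we get $(a_i,b_i)\in\psi'\subseteq\chi$, hence $(c_i,d_i)\in\Theta^{L_i}(a_i,b_i)\subseteq\chi$. So $(c_i,d_i)\in\psi'$, that is, $(c,d)\in\psi$.

**Step 2: one universal quadruple.** Let $K$ be the finite set of all $(L;a,b,c,d)$ with $L$ in the list, $a,b,c,d\in L$ and $(c,d)\in\Theta^L(a,b)$. It is nonempty, since it contains all $(L;a,a,a,a)$. In the product of the algebras $L$ over all members of $K$, let $\bar a,\bar b,\bar c,\bar d$ be the tuples whose coordinate at $(L;a,b,c,d)$ is $a$, $b$, $c$, $d$ respectively. Let $D$ be the subalgebra they generate. By Step 1, $(\bar c,\bar d)\in\Theta^D(\bar a,\bar b)$.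

**Step 3: the equations.** Let $F$ be the free algebra of $\mathcal V$ on $x,y,z,w$; it is finite by (F2). Let $\varphi:F\to D$ be the homomorphism sending $x,y,z,w$ to $\bar a,\bar b,\bar c,\bar d$; it is onto. Choose term pairs $(p_i,q_i)$, $i=1,\dots,n$, that represent all pairs in $\ker\varphi$. We verify Definition 2 for $C\in\mathcal V$ and $a,b,c,d\in C$.

**Step 4: $(c,d)\in\Theta^C(a,b)$ implies the equations.** Let $\gamma$ be a homomorphism of $C$ onto some $L$ in the list. Then $(\gamma c,\gamma d)\in\Theta^L(\gamma a,\gamma b)$, so $(L;\gamma a,\gamma b,\gamma c,\gamma d)\in K$. This quadruple is a coordinate of $(\bar a,\bar b,\bar c,\bar d)$, which satisfies all equations $p_i=q_i$; so $p_i=q_i$ holds at $(\gamma a,\gamma b,\gamma c,\gamma d)$. By Birkhoff's theorem such $\gamma$ separate the points of $C$. Hence $p_i(a,b,c,d)=q_i(a,b,c,d)$ for all $i$.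

**Step 5: the equations imply $(c,d)\in\Theta^C(a,b)$.** If the equations hold, the homomorphism $F\to C$ sending $x,y,z,w$ to $a,b,c,d$ has a kernel containing $\ker\varphi$. So it factors through $\varphi$ and gives a homomorphism $D\to C$ with $\bar a\mapsto a$, $\bar b\mapsto b$, $\bar c\mapsto c$, $\bar d\mapsto d$. As $(\bar c,\bar d)\in\Theta^D(\bar a,\bar b)$ and homomorphisms respect principal congruences, $(c,d)\in\Theta^C(a,b)$. $\square$

## 5. Graphs inside powers of a three-element algebra

For stage one we encode a graph $X$ by an algebra $C_X$, in such a way that homomorphisms out of $C_X$ are points of $X$, while a small subalgebra of $C_X$ sees only a coloring of $X$ with few colors. All graphs are finite, simple, loopless, with nonempty vertex set.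

**Definition 8 (the algebra $S$).** The type has constants $0,1$, a unary $t$, a binary $g$, and ternary $m$ and $h$. $S=\{0,1,2\}$, where $0,1$ name themselves and

* $t(2)=1$, $t(0)=t(1)=0$;
* $g(2,1)=2$, and $g(x,y)=0$ otherwise;
* $m(x,y,z)$ is the value occurring at least twice among $x,y,z$ if there is one, and $0$ otherwise;
* $h(x,y,z)=1$ always.

Clearly $m$ is a majority term for $S$, so $V(S)$ is CD. The operation $h$ carries no information yet; it is reserved for Section 7.

**Lemma 3.** The subalgebras of $S$ are $S_0=\{0,1\}$ and $S$. Both are simple. The only injective homomorphism $S\to S$ is the identity.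

*Proof.* A subalgebra contains $0$ and $1$. On $\{0,1\}$ the operations $t$ and $g$ give $0$, $h$ gives $1$, and $m$ gives $0$ or $1$; so $S_0$ is a subalgebra. It has two elements, so it is simple. For $S$: if $\theta\in\mathrm{Con}\,S$ contains $(0,2)$ or $(1,2)$, applying $t$ gives $(0,1)\in\theta$. If $(0,1)\in\theta$, then $(g(2,0),g(2,1))=(0,2)\in\theta$, so $\theta=\nabla$. Finally an injective homomorphism fixes the constants $0,1$, hence also $2$. $\square$

**Definition 9 (the algebras $C_X$).** $C_X=\{f\in S^X: f^{-1}(2)\text{ is an independent set of }X\}$.

*Examples.* If $X$ is one point, $C_X=S$. For two isolated points $C_X=S^2$. For $K_2$ it is $S^2\setminus\{(2,2)\}$, with 8 elements. For $K_3$ we write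
$$A=C_{K_3}=\{u\in S^3: u\text{ has at most one entry }2\},\qquad |A|=8+3\cdot4=20.$$

**Lemma 4.** $C_X$ is a subalgebra of $S^X$.

*Proof.* The constants, and all values of $t$ and $h$, do not take the value $2$, so only $g$ and $m$ need attention. If $g(f_1,f_2)(x)=2$, then $f_1(x)=2$; so the set where $g(f_1,f_2)$ is $2$ is a subset of an independent set. Suppose $m(f_1,f_2,f_3)$ is $2$ at $x$ and at $y$. At each of $x,y$ at least two of the three $f_i$ are $2$. Two two-element subsets of a three-element set intersect, so some $f_i$ is $2$ at both $x$ and $y$; hence $x,y$ are not adjacent. $\square$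

We write $\hat0,\hat1$ for the constant functions, which are the constants of $C_X$. In $A$, $\hat1=(1,1,1)$.

**Lemma 5.** (a) Every homomorphism $k:C_X\to S$ is evaluation at some $x\in X$. (b) Every homomorphism $C_X\to A$ has the form $f\mapsto(f(x),f(y),f(z))$ where $x,y,z$ form a triangle of $X$. In particular, if there is a homomorphism $C_X\to A$, then $X$ contains a triangle.

*Proof.* (a) The image of $k$ is $S$ or $S_0$, hence simple, so $\ker k$ is a coatom and in particular meet-irreducible. $\mathrm{Con}\,C_X$ is distributive because of $m$, so Lemma 1 gives $\ker k\supseteq\eta_x$ for some $x$. A function that is $0$ outside $\{x\}$ belongs to $C_X$, whatever its value at $x$; so $\pi_x(C_X)=S$. As $S$ is simple, $\eta_x$ is a coatom, and $\ker k=\eta_x$. Hence $k=\varphi\circ\pi_x$ with $\varphi:S\to S$ an injective homomorphism, and $\varphi$ is the identity by Lemma 3.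

(b) As $A\le S^3$, each of the three coordinates is a homomorphism to $S$, so by (a) the map is $f\mapsto(f(x),f(y),f(z))$ for some $x,y,z\in X$. If $x=y$, or if $x\neq y$ are not adjacent, then the function equal to $2$ on $\{x,y\}$ and $0$ elsewhere is in $C_X$, and its image has at least two entries $2$; this contradicts the definition of $A$. So $x,y$ are distinct and adjacent, and likewise for $x,z$ and $y,z$. $\square$

## 6. Many colors, no triangle: a quasivariety without a finite basis

To beat all axiomatizations in $n$ variables we need an algebra outside the quasivariety whose $n$-generated subalgebras are inside.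

**Lemma 6.** Let $B$ be a finite algebra of finite type and $C$ a finite nontrivial algebra of the same type. Suppose that every subalgebra of $C$ generated by $n$ elements is in $Q(B)$, and that there is no homomorphism $C\to B$. Then $Q(B)$ is not axiomatizable by universal sentences with at most $n$ variables each.

*Proof.* *First, $C\notin Q(B)$.* Take variables $v_c$, $c\in C$. Since $C$ is finite and the type is finite, the operation tables of $C$ are described by a finite conjunction $\delta(\vec v)$ of equations $F(v_{c_1},\dots,v_{c_r})\approx v_{F(c_1,\dots,c_r)}$. An assignment in $B$ satisfying $\delta$ is exactly a homomorphism $C\to B$; there is none. So for $c\ne d$ in $C$ the quasi-identity $\delta(\vec v)\Rightarrow v_c\approx v_d$ holds vacuously in $B$, hence in $Q(B)$. It fails in $C$ under $v_c\mapsto c$.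

*Second, $C$ satisfies every universal sentence in at most $n$ variables that holds in $Q(B)$.* Any values $c_1,\dots,c_n\in C$ of the variables lie in a subalgebra generated by $n$ elements, which is in $Q(B)$ and so satisfies the sentence; the quantifier-free part has the same truth value at $c_1,\dots,c_n$ in $C$ as in the subalgebra.

If such sentences axiomatized $Q(B)$, then $C\in Q(B)$, a contradiction. $\square$

*The case $n=1$ by hand.* Take $C=C_{K_2}=S^2\setminus\{(2,2)\}$ and the algebra $A$. There is no homomorphism $C_{K_2}\to A$ by Lemma 5(b). A subalgebra $D$ generated by one $f$ has $f(1)\in S_0$ or $f(2)\in S_0$, say $f(2)\in S_0$. Since $S_0$ is a subalgebra, $u(2)\in S_0$ for all $u\in D$, and $u\mapsto(u(1),u(2),u(2))$ embeds $D$ into $A$. So $Q(A)$ is not axiomatizable in one variable. The mechanism: the generator has *one* vertex where it misses the value $2$, and that vertex can be used twice. For $n$ generators we need one vertex where all of them miss $2$, and a coloring argument provides it.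

**Lemma 7.** If $X$ has chromatic number $>3^n$, every subalgebra $D$ of $C_X$ generated by $n$ elements $f_1,\dots,f_n$ embeds into a power of $A$.

*Proof.* The map $x\mapsto(f_1(x),\dots,f_n(x))$ colors $X$ with at most $3^n$ colors, so it is not a proper coloring: there are adjacent $x,y$ with $f_i(x)=f_i(y)$ for all $i$. This common value is not $2$, since $f_i^{-1}(2)$ is independent. So $f_i(x)\in S_0$ for all $i$, and since $S_0\le S$ we get $f(x)\in S_0$ for all $f\in D$. For each $z\in X$ the map $D\to S^3$, $f\mapsto(f(z),f(x),f(x))$, is a homomorphism, and its values have at most one entry $2$, so it maps into $A$. Over all $z\in X$ these maps separate the points of $D$. $\square$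

So we want a graph with many colors needed, for Lemma 7, and without triangles, for Lemma 5(b).

**Lemma 8.** For each $k$ there is a finite triangle-free graph of chromatic number $>k$.

*Proof.* Let $N>2^k$. The vertices are the pairs $(i,j)$ with $1\le i<j\le N$; the edges join $(i,j)$ and $(j,l)$. (For $N=5$, an odd cycle is $(1,2),(2,4),(4,5),(3,4),(2,3)$.)

*No triangles.* Direct each edge as $(i,j)\to(j,l)$; the first coordinate strictly increases along arrows. So the arrows of a triangle form no directed cycle, and its vertices can be named so that $u\to v$, $v\to w$, $u\to w$. Let $u=(i,j)$ and $v=(j,l)$. Then $u\to w$ says that the first coordinate of $w$ is $j$, and $v\to w$ says it is $l>j$, a contradiction.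

*Many colors.* Suppose $c$ is a proper coloring with $k$ colors. Put $T_i=\{c(i,j): j>i\}$ for $1\le i\le N$. If $i<j$, then $c(i,j)\in T_i$, but $c(i,j)\notin T_j$, because $c(i,j)\ne c(j,l)$ for all $l>j$. So $T_1,\dots,T_N$ are distinct subsets of a $k$-element set, and $N\le2^k$, a contradiction. $\square$

Stage one is complete. Given $n$, take $X$ triangle-free with chromatic number $>3^n$. Lemmas 5(b), 6 and 7 show that $Q(A)$ is not axiomatizable by universal sentences in at most $n$ variables each. And $A\in V(S)$, which has EDPC by Lemma 2: by (F1) its s.i. members are in $\mathrm{HS}(S)$, so they are $S$ and $S_0$ up to isomorphism, and these have the CEP since all their subalgebras are simple.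

## 7. One extra point makes $A$ subdirectly irreducible

$A$ itself is not s.i.: a monolith would lie below each of $\eta_1,\eta_2,\eta_3$, none of which is $\Delta$, but $\eta_1\cap\eta_2\cap\eta_3=\Delta$. Here are two repairs that fail.

*Use the s.i. factor $S$ instead of $A$.* Then all $C_X\le S^X$ lie in $Q(S)$, and nothing is excluded. (By Theorem C, $Q(S)$ is in fact finitely based.) So we need an s.i. $B$ that contains $A$ and to which $C_X$ has no new homomorphisms.

*Adjoin a point $e$ that behaves like $\hat1$.* Let $B=A\cup\{e\}$, $e\notin A$, and let $r:B\to A$ be the identity on $A$ with $r(e)=\hat1$. Let $t$, $g$ act through $r$, let $m$ give $e$ when at least two arguments are $e$ and act through $r$ otherwise, and let $h$ be constantly $\hat1$. The congruence that identifies $e$ with $\hat1$ is a candidate for the monolith. But the relation $\theta$ that is $\eta_1$ on $A$ and leaves $e$ alone is a congruence. Indeed, replacing arguments by $\theta$-related ones does not change which of them equal $e$; so two corresponding values of $m$ are either both $e$, or they are values of $m^A$ at $\eta_1$-related arguments, and for $t$, $g$, $h$ the values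 are clearly related. Since $(e,\hat1)\notin\theta$ and $\theta\neq\Delta$, this algebra is not s.i. What is missing is an operation that turns *any* pair $p\ne q$ into the pair $(e,\hat1)$. This is what $h$ is for.

**Definition 10 (the algebra $B$).** Let $B=A\cup\{e\}$ and $r$ be as above, with constants $\hat0,\hat1$ as in $A$, and
$$t^B(x)=t^A(rx),\qquad g^B(x,y)=g^A(rx,ry),$$
$$m^B(x,y,z)=\begin{cases}e&\text{if at least two of }x,y,z\text{ equal }e,\\ m^A(rx,ry,rz)&\text{otherwise,}\end{cases}\qquad h^B(x,y,z)=\begin{cases}e&\text{if }z=e\text{ and }x=y,\\ \hat1&\text{otherwise.}\end{cases}$$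

Thus $|B|=21$.

**Step 1: $A\le B$, and $r:B\to A$ is a homomorphism.** On arguments from $A$ the operations of $B$ are those of $A$; for $h$ note that $z\neq e$ then, and $h^A\equiv\hat1$. For $r$: the constants, $t$ and $g$ are clear. If at least two arguments of $m^B$ equal $e$, then $r$ of the value is $\hat1$, and $m^A(rx,ry,rz)$ has at least two arguments $\hat1$, so it is $\hat1$ as well; otherwise it is clear. Both values $e,\hat1$ of $h^B$ go to $\hat1$, the only value of $h^A$.

**Step 2: $m$ is a majority term for $B$, so $V(B)$ is CD.** Consider $m^B$ with two arguments $x$ and one argument $y$. If $x=e$, at least two arguments are $e$ and the value is $e$. If $x\in A$, at most one argument is $e$, and the value is $m^A$ at two $x$'s and $ry$, which is $x$.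

**Step 3: every $U\le B$ with $e\in U$ is s.i., with monolith $\ker(r|_U)$.** We have $r(U)=U\cap A$, since $r(e)=\hat1\in U$; this is a subalgebra of $A$. The kernel of $r|_U$ is $\Delta\cup\{(e,\hat1),(\hat1,e)\}$, which is not $\Delta$. If $\theta\in\mathrm{Con}\,U$ contains $(p,q)$ with $p\ne q$, then
$$(h(p,p,e),\,h(p,q,e))=(e,\hat1)\in\theta,$$
so $\theta\supseteq\ker(r|_U)$. In particular $B$ is s.i.

**Step 4: congruences of subalgebras of $A$.** *For $T\le A\le S^3$, every congruence of $T$ has the form $\{(x,y): x_i=y_i\ \forall i\in I\}$ for some $I\subseteq\{1,2,3\}$.* It is an intersection of meet-irreducible congruences. Each of these contains some $\eta_i$ by Lemma 1. Since $T/\eta_i$ is isomorphic to a subalgebra of $S$, it is simple by Lemma 3; so the meet-irreducible congruence, being proper, equals $\eta_i$.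

**Step 5: the s.i. members of $V(B)$.** By (F1) each is, up to isomorphism, a quotient of some $U\le B$. If $e\notin U$, then $U\le A$. An s.i. quotient is by a meet-irreducible congruence, which is some $\eta_i$ by Step 4, so the quotient is isomorphic to $S$ or $S_0$. If $e\in U$, a quotient by a congruence other than $\Delta$ is by Step 3 a quotient of $U/\ker(r|_U)\cong U\cap A\le A$; so if it is s.i., it is again $S$ or $S_0$. Hence the s.i. members are, up to isomorphism, among $S$, $S_0$ and the subalgebras $U\le B$ with $e\in U$.

**Step 6: all of these have the CEP.** For $S$ and $S_0$ this is clear, since all their subalgebras are simple. Let $e\in U\le B$, $W\le U$, $\psi\in\mathrm{Con}\,W$.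

* If $e\in W$ and $\psi=\Delta$, it extends to $\Delta$ on $U$.
* If $e\in W$ and $\psi\neq\Delta$, then $\psi\supseteq\ker(r|_W)$ by Step 3 applied to $W$. So $\psi=\{(x,y)\in W^2:(rx,ry)\in\psi'\}$ with $\psi'\in\mathrm{Con}(W\cap A)$. By Step 4 there is $I\subseteq\{1,2,3\}$ with $\psi=\{(x,y)\in W^2:(rx)_i=(ry)_i\ \forall i\in I\}$.
* If $e\notin W$, then $W\le A$, and by Step 4 $\psi$ has the same form, since $r$ is the identity on $W$.

In the last two cases $\psi$ is the restriction to $W$ of $\{(x,y)\in U^2:(rx)_i=(ry)_i\ \forall i\in I\}$. This is a congruence of $U$, because $x\mapsto(rx)_i$ is a homomorphism $U\to S$ for each $i$.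

**Step 7: EDPC.** By Steps 2 and 6, Lemma 2 applies to $E=B$. So $V(B)$ has EDPC.

## 8. The algebras $C_X$ stay outside $Q(B)$

*Proof of Theorem A.* By Steps 3 and 7 of Section 7, $B$ is s.i. with 21 elements and $V(B)$ has EDPC. Fix $n$. By Lemma 8 there is a finite triangle-free graph $X$ of chromatic number $>3^n$. We check the hypotheses of Lemma 6 for $C=C_X$, which is finite and nontrivial as $\hat0\ne\hat1$.

**Step 1: $n$-generated subalgebras of $C_X$ are in $Q(B)$.** By Lemma 7 they are in $\mathrm{ISP}(A)$, and $A\le B$.

**Step 2: there is no homomorphism $C_X\to B$.** Let $k:C_X\to B$ be a homomorphism. In $C_X$ we have $h(f,f,f)=\hat1$ for every $f$. If $k(f)=e$, then $e=h^B(e,e,e)=k(h(f,f,f))=k(\hat1)=\hat1$, which is false. So $e$ is not in the image, $k$ is a homomorphism into $A$, and $X$ contains a triangle by Lemma 5(b), a contradiction.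

By Lemma 6, $Q(B)$ is not axiomatizable by universal sentences with at most $n$ variables each, and in particular not by such quasi-identities. Here $n$ was arbitrary, and a finite set of quasi-identities uses a bounded number of variables; so $Q(B)$ is not finitely based. $\square$

So $h$ does two jobs: $h(p,p,e)$ against $h(p,q,e)$ makes $B$ s.i., and $h(e,e,e)\ne\hat1$ keeps $e$ out of the image of every $C_X$.

*Remark.* $Q(B)$ is not axiomatized by any finite set $\Phi$ of first-order sentences either. Otherwise the quasi-identities of $Q(B)$ imply $\Phi$; by compactness finitely many of them imply $\Phi$, and these would form a finite basis.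

Theorem C does not apply to $B$, as it must not: the subalgebra $A$ of $B$ is not s.i.

## 9. The extra point over an arbitrary finite algebra: proof of Theorem B

In Section 7 we used special features of $A$: a majority term, a constant $\hat1$ on which $e$ is modeled, and an $h$ that is constant on $A$. For a general $A$ we add operations that are redundant on $A$ and that do the same work on $A\cup\{e\}$.

Let $A$ be finite of finite type $\tau$ in a variety with EDPC. The same equations define principal congruences in every subvariety, so $V(A)$ has EDPC; by (F3) it is CD with the CEP. By (F1) choose Jónsson terms $t_0,\dots,t_k$ for $V(A)$ as in (1). Appending further terms equal to $z$ keeps (1) valid, so we may assume that $k\ge2$ is even. Fix $a_0\in A$.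

**Definition 11 (the algebras $A^+$ and $B$).** $A^+$ is $A$ with the extra operations $r(x)=x$, $h(x,y,z)=z$ and $j_i=t_i^A$ for $0<i<k$. On $B=A\cup\{e\}$, $e\notin A$, let $r:B\to A$ be the identity on $A$ with $r(e)=a_0$, and put

* $f^B(\vec x)=f^A(r\vec x)$ for $f\in\tau$, and $r^B=r$;
* $h^B(x,y,z)=z$ if $z\in A$; $h^B(x,x,e)=e$; $h^B(x,y,e)=a_0$ if $x\ne y$;
* $j_i^B(x,y,z)=e$ if $t_i^A(rx,ry,rz)=a_0$ and at least two of $x,y,z$ equal $e$; otherwise $j_i^B(x,y,z)=t_i^A(rx,ry,rz)$.

*Example.* If $A$ has a majority term $t_1$, take $k=2$. If at least two arguments of $j_1^B$ equal $e$, then $t_1^A(rx,ry,rz)=a_0$ holds automatically, and $j_1^B$ follows the rule used for $m^B$ in Section 7.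

**Step 1: $A^+\le B$, and $r:B\to A^+$ is a homomorphism.** On arguments from $A$ the operations of $B$ are those of $A^+$. For $r$: it is clear for $f\in\tau$ and for the operation $r$. We have $r(h^B(x,y,z))=rz=h^{A^+}(rx,ry,rz)$: for $z\in A$ this is clear, and for $z=e$ the value of $h^B$ is $e$ or $a_0$, which $r$ sends to $a_0=r(e)$. If $j_i^B(x,y,z)=e$, then $r$ sends it to $a_0=t_i^A(rx,ry,rz)$; otherwise the value is $t_i^A(rx,ry,rz)\in A$, which $r$ fixes.

**Step 2: $V(B)$ is CD.** With $j_0=x$ and $j_k=z$, the $j_i$ satisfy (1) in $B$:

* $j_i(x,y,x)=x$ for $0<i<k$. If $x=e$, at least two arguments are $e$ and $t_i(a_0,ry,a_0)=a_0$, so the value is $e$. If $x\in A$, at most one argument is $e$, so the value is $t_i(x,ry,x)=x$.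
* $j_1(x,x,z)=x=j_0(x,x,z)$. If $x=e$, at least two arguments are $e$ and $t_1(a_0,a_0,rz)=t_0(a_0,a_0,rz)=a_0$, so the value is $e$. If $x\in A$, at most one argument is $e$, and the value is $t_1(x,x,rz)=x$.
* $j_{k-1}(x,z,z)=z=j_k(x,z,z)$, which is the condition to check as $k-1$ is odd. If $z=e$, at least two arguments are $e$ and $t_{k-1}(rx,a_0,a_0)=a_0$, so the value is $e$. If $z\in A$, at most one argument is $e$, and the value is $t_{k-1}(rx,z,z)=z$.
* For $0<i$ and $i+1<k$, compare $j_i$ and $j_{i+1}$ at $(x,x,z)$ if $i$ is even, at $(x,z,z)$ if $i$ is odd. The values of $t_i^A$ and $t_{i+1}^A$ at the $r$-images agree, and the rule deciding between $e$ and $a_0$ depends only on this value and on the arguments. So $j_i$ and $j_{i+1}$ agree.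

The parity of $k$ matters: for odd $k$ the last condition would be $j_{k-1}(x,x,z)=z$, which fails for $z=e$ and $x\in A$, since only one argument is $e$ and the value lies in $A$.

**Step 3: every $U\le B$ with $e\in U$ is s.i., with monolith $\ker(r|_U)$.** Since $r$ is an operation, $r(U)\subseteq U$; so $r(U)=U\cap A$, which is a subalgebra of $A^+$ containing $a_0$. The kernel of $r|_U$ is $\Delta\cup\{(e,a_0),(a_0,e)\}$. If $\theta\in\mathrm{Con}\,U$ contains $(p,q)$, $p\ne q$, then $(h(p,p,e),h(p,q,e))=(e,a_0)\in\theta$. In particular $B$ is s.i.

**Step 4: the s.i. members of $V(B)$ have the CEP.** By (F1) an s.i. member is, up to isomorphism, a quotient of some $U\le B$. If $e\notin U$, then $U\le A^+$. If $e\in U$ and the quotient is by a congruence other than $\Delta$, then by Step 3 it is a quotient of $U/\ker(r|_U)\cong U\cap A\le A^+$. In both cases it lies in $V(A^+)$. Members of $V(A^+)$ satisfy $r(x)\approx x$, $h(x,y,z)\approx z$, $j_i\approx t_i$, and their $\tau$-reducts lie in $V(A)$ and have the same subalgebras and congruences; so $V(A^+)$ has the CEP because $V(A)$ does. There remain the algebras $U\le B$ with $e\in U$. Let $W\le U$ and $\psi\in\mathrm{Con}\,W$.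 If $\psi=\Delta$, extend by $\Delta$. Let $\psi\ne\Delta$. If $e\in W$, then $\psi\supseteq\ker(r|_W)$ by Step 3, so
$$\psi=\{(x,y)\in W^2:(rx,ry)\in\psi'\}\quad\text{with }\psi'\in\mathrm{Con}(W\cap A).\tag{2}$$
If $e\notin W$, then $W=W\cap A$ and (2) holds with $\psi'=\psi$. Now $W\cap A\le U\cap A\le A^+$, and by the CEP in $V(A^+)$ there is $\chi'\in\mathrm{Con}(U\cap A)$ with $\chi'\cap(W\cap A)^2=\psi'$. Since $r|_U:U\to U\cap A$ is a homomorphism, $\{(x,y)\in U^2:(rx,ry)\in\chi'\}$ is a congruence of $U$. For $x,y\in W$ we have $rx,ry\in W\cap A$, so its restriction to $W$ is $\psi$ by (2).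

By Step 2, Step 4 and Lemma 2, $V(B)$ has EDPC.

**Step 5: from a finite basis of $Q(B)$ to one of $Q(A^+)$.** Suppose $\Sigma$ is a finite basis of $Q(B)$. We claim that $\Sigma\cup\{r(x)\approx x\}$ is a basis of $Q(A^+)=\mathrm{ISP}(A^+)$. It holds in $A^+\le B$, hence in $Q(A^+)$. Conversely let $C$ satisfy it. Then $C\in Q(B)=\mathrm{ISP}(B)$, so the homomorphisms $\kappa:C\to B$ separate the points of $C$. Each of them satisfies $r(\kappa(c))=\kappa(r(c))=\kappa(c)$, so $\kappa(c)\in A$. Thus the homomorphisms $C\to A^+$ separate points, and $C\in\mathrm{ISP}(A^+)$.

**Step 6: from $Q(A^+)$ to $Q(A)$.** Let $\Sigma'$ arise from $\Sigma\cup\{r(x)\approx x\}$ by replacing $r(x)$ by $x$, $h(x,y,z)$ by $z$ and $j_i$ by $t_i$ throughout. This is a finite set of quasi-identities of type $\tau$. For an algebra $C$ of type $\tau$ let $C^+$ be its expansion by $r(x)=x$, $h(x,y,z)=z$, $j_i=t_i^C$. Then $C$ satisfies $\Sigma'$ iff $C^+$ satisfies $\Sigma\cup\{r(x)\approx x\}$, iff $C^+\in\mathrm{ISP}(A^+)$ by Step 5. And $C^+\in\mathrm{ISP}(A^+)$ iff $C\in\mathrm{ISP}(A)$: an embedding of $C$ into a power of $A$ preserves the term operations, so it embeds $C^+$ into the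 same power of $A^+$; conversely take reducts. So $\Sigma'$ is a finite basis of $Q(A)$. $\square$

Thus passing to s.i. generators does not remove failures of the finite basis property that occur for arbitrary finite algebras in varieties with EDPC. For instance, the algebra $A=C_{K_3}$ lies in $V(S)$, which has EDPC, and $Q(A)$ is not finitely based (Section 6). So Theorem B turns it into a second 21-element algebra as in the question, in a larger type than the one of Section 7.
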